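# Four braids that commute along a path: the identity problem in $B_4$

## Subsemigroups of $B_2$ and of a free group

Fix a finitely generated group $G$ and a finite generating set. For $\delta_1,\dots,\delta_k\in G$ let $\langle\delta_1,\dots,\delta_k\rangle$ denote the subsemigroup they generate, that is, the set of all products $\delta_{i_1}\cdots\delta_{i_m}$ with $m\ge 1$. Inverses are not allowed unless they are on the list, and the empty product is not allowed either.

**Definition (identity problem).** The group $G$ has *decidable identity problem* if there is an algorithm which, given $\delta_1,\dots,\delta_k\in G$ as words in the generators and their inverses, decides whether $1\in\langle\delta_1,\dots,\delta_k\rangle$.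

The choice of finite generating set does not matter, since words over one generating set can be rewritten over another. For the same reason:

> (1) If a finitely generated group $J$ embeds in a finitely generated group $G$ and $J$ has undecidable identity problem, then so does $G$.

Indeed, the images in $G$ of the finitely many generators of $J$ are a fixed finite list of words, so each instance over $J$ translates into an instance over $G$ with the same answer.

We study this problem for the braid groups
$$B_n=\langle\sigma_1,\dots,\sigma_{n-1}\mid \sigma_i\sigma_{i+1}\sigma_i=\sigma_{i+1}\sigma_i\sigma_{i+1},\ \sigma_i\sigma_j=\sigma_j\sigma_i\text{ if }|i-j|\ge2\rangle .$$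

**Proposition 1.** $B_2$ has decidable identity problem.

*Proof.* $B_2=\langle\sigma_1\rangle\cong\mathbb Z$, and $\delta_i=\sigma_1^{e_i}$ for integers $e_i$ that we can compute. If some $e_i=0$, the answer is yes. If $e_i>0>e_j$ for some $i,j$, the answer is yes, since $(-e_j)e_i+e_ie_j=0$. Otherwise all $e_i$ have the same strict sign, every nonempty sum has that sign, and the answer is no. $\square$

This used that everything commutes. At the opposite extreme nothing commutes, and the problem is again easy, for a different reason.

**Proposition 2.** A free group of finite rank has decidable identity problem.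

*Proof.* Freely reduce the given words. If some $\delta_i$ becomes empty, answer yes. Otherwise draw a directed graph: one vertex $o$, and for each $i$ a loop at $o$, subdivided so that its edges spell $\delta_i$ letter by letter. Nonempty closed paths at $o$ correspond to nonempty products of the $\delta_i$. So we ask whether some nonempty closed path at $o$ has a label equal to $1$ in the free group.

Let $R$ be the smallest relation on the vertices such that, for letters $x$ (generators or inverses of generators):

1. $p\xrightarrow{x}s\xrightarrow{x^{-1}}r$ implies $R(p,r)$;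
2. $p\xrightarrow{x}s$, $R(s,s')$ and $s'\xrightarrow{x^{-1}}r$ imply $R(p,r)$;
3. $R(p,s)$ and $R(s,r)$ imply $R(p,r)$.

There are finitely many pairs of vertices, so $R$ is computable. We claim that $R(p,r)$ holds iff some nonempty path from $p$ to $r$ has trivial label. Each rule preserves the existence of such a path, which is one direction. Conversely, let the path have label $w=x_1\cdots x_m=1$ with $m\ge1$. The prefixes of $w$ trace a walk in the Cayley tree of the free group, from $1$ back to $1$. Its first step crosses the edge from $1$ to $x_1$. In a tree, the first return to $1$ must cross the same edge backwards. So $w=x_1w_1x_1^{-1}w_2$, where $w_1$ traces a closed walk at $x_1$ and $w_2$ a closed walk at $1$; that is, $w_1=w_2=1$ in the free group. By induction on length, the parts of the path labelled $w_1$ and $w_2$ are recorded in $R$ if they are nonempty. Rule 1 or 2, and then rule 3 if $w_2$ is nonempty, gives $R(p,r)$. The answer to the identity problem is yes iff $R(o,o)$. $\square$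

What changes in $B_4$? There some letters commute and some do not. If $a$ and $b$ commute, then $aba^{-1}b^{-1}=1$, but the factor between $a$ and $a^{-1}$ is $b\neq1$: trivial words no longer cancel in a nested way. To run the argument of Proposition 2, the relation $R$ would have to remember what is left over between $a$ and $a^{-1}$, and this can be $b^N$ for any $N$. If all letters commute, one only counts. With partial commutation, we shall see that the leftover $b^N$ can serve as the memory of a computer.

## The theorems

Potapov (2013) proved that $B_n$ has decidable identity problem for $n\le3$ and undecidable identity problem for $n\ge5$. It is also known that for a certain fixed $\tau_0\in B_4$ one cannot decide, given $\delta_1,\dots,\delta_k\in B_4$, whether $\tau_0\in\langle\delta_1,\dots,\delta_k\rangle$. The problem, posed in the slides "Membership problems in braid and Artin groups", is whether $B_4$ has decidable identity problem. It does not.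

**Theorem A.** The identity problem of $B_4$ is undecidable.

For the stronger statements, recall that a set $E\subseteq\mathbb N$ is *c.e.* (or $\Sigma^0_1$) if some algorithm halts on exactly the inputs in $E$. It is *$\Sigma^0_1$-complete* if moreover every c.e. set reduces to it by a computable function; the halting set is an example, and such a set is undecidable. The *group problem* for $B_4$ asks, given $\delta_1,\dots,\delta_k$, whether $\langle\delta_1,\dots,\delta_k\rangle$ is a group. For a graph $\Lambda$, the *right-angled Artin group* $A(\Lambda)$ is generated by the vertices, subject only to the relations that adjacent vertices commute. We write $P_m$ for the path on $m$ vertices and $C_4$ for the 4-cycle.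

**Theorem B.**

1. There are a fixed finite list $\delta_1,\dots,\delta_k\in B_4$ and a computable sequence $\delta^{(0)},\delta^{(1)},\dots\in B_4$ such that $\{n\in\mathbb N:1\in\langle\delta_1,\dots,\delta_k,\delta^{(n)}\rangle\}$ is $\Sigma^0_1$-complete. So the problem is undecidable for a fixed number of generators, all but one of them fixed.
2. The group problem for $B_4$ is undecidable.
3. $B_n$ has decidable identity problem iff $n\le3$.
4. Let $A(P_4)=\langle a,b,c,d\mid[a,b]=[b,c]=[c,d]=1\rangle$. Every finitely generated group containing a copy of $A(P_4)$ has undecidable identity problem. This applies to $\mathrm{Aut}(F_2)$, to $F(x,y)\rtimes_\varphi\mathbb Z$ with $\varphi(x)=x$, $\varphi(y)=yx^{-1}$, and to every finite-index subgroup of $B_4$ (e.g. the pure braid group).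
5. For a finite graph $\Lambda$, the group $A(\Lambda)$ has decidable identity problem iff $\Lambda$ has no induced subgraph $P_4$ or $C_4$.

The proof of Theorem A has three ingredients: a translation of closed paths in labelled graphs into subsemigroups, an encoding of register machines into one equation between positive words in $A(P_4)$, and a copy of $A(P_4)*F_\infty$ inside $B_4$. The first needs free letters, the second needs the four letters of $A(P_4)$, and the third supplies both.

## Partial commutation and free products

We use $[g,h]=ghg^{-1}h^{-1}$. Small examples of right-angled Artin groups: $A(P_2)=\mathbb Z^2$; if $P_3$ has vertices $a,b,c$ in this order, then $A(P_3)=\langle b\rangle\times F(a,c)\cong\mathbb Z\times F_2$; and $A(C_4)=F_2\times F_2$, since each of the two pairs of opposite vertices generates a free group commuting with the other. In $A(P_4)$ the letters $a,b,c,d$ commute exactly along the path $a-b-c-d$.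

Graphs may be infinite. Three facts will be used.

**Induced subgraphs.** If $\Lambda'\subseteq\Lambda$ is induced, the vertices of $\Lambda'$ generate a copy of $A(\Lambda')$ in $A(\Lambda)$. Indeed, sending the vertices outside $\Lambda'$ to $1$ defines a homomorphism $A(\Lambda)\to A(\Lambda')$, and the composite $A(\Lambda')\to A(\Lambda)\to A(\Lambda')$ is the identity, so the first map is injective. For instance, killing $b$ and $d$ in $A(P_4)$ gives a homomorphism onto the free group $F(a,c)$, since $a,c$ are not adjacent.

**Disjoint unions.** If $\Lambda=\Lambda_1\sqcup\Lambda_2$ with no edges between the parts, then $A(\Lambda)=A(\Lambda_1)*A(\Lambda_2)$, because the two sides have the same presentation.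

**Normal form in free products.** In $X*Y$, a product of $m\ge1$ nontrivial elements taken alternately from $X$ and $Y$ is not $1$. Hence, for subgroups $X'\le X$ and $Y'\le Y$, the subgroup generated by $X'\cup Y'$ is $X'*Y'$.

## Closed paths in labelled graphs

The purpose of this section is to let us design labelled graphs in place of lists of generators. A semigroup lets us multiply generators in any order, and a computation must not allow that. Free letters $u_i$, one per vertex, enforce the order.

Let $\Gamma$ be a finite directed graph, loops and multiple edges allowed, with edges $e$ labelled by elements $\lambda(e)$ of a group $H$. A *nonempty closed path* is a sequence $e_1\cdots e_m$ with $m\ge1$ in which each edge starts where the previous one ends and $e_m$ ends where $e_1$ starts. Its label is $\lambda(e_1)\cdots\lambda(e_m)$.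

**Lemma 3.** Let $V$ be the vertex set of $\Gamma$ and let $F$ be free on $\{u_i\}_{i\in V}$. For each edge $e:i\to j$ put $g_e=u_i\lambda(e)u_j^{-1}\in H*F$. Then $1\in\langle g_e:e\in E(\Gamma)\rangle$ iff $\Gamma$ has a nonempty closed path with label $1\in H$.

For example, let $H=\langle t\rangle\cong\mathbb Z$, with edges $1\xrightarrow{t}2$ and $2\xrightarrow{t^{-1}}1$. Then $u_1tu_2^{-1}\cdot u_2t^{-1}u_1^{-1}=1$. If the second label is $t^{-2}$, the closed paths have labels $t^{-m}$ with $m\ge1$, and the lemma says that no product of $u_1tu_2^{-1}$ and $u_2t^{-2}u_1^{-1}$ is trivial.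

*Proof.* **Step 1: paths give products.** Along a path from $i$ to $j$ with label $h$, the inner letters $u^{-1}u$ cancel and the product of the $g_e$ is $u_ihu_j^{-1}$. A closed path at $i$ with label $1$ gives $u_iu_i^{-1}=1$.

**Step 2: trivial products give closed paths.** Let $g_{e_1}\cdots g_{e_m}=1$ with $m\ge1$. Cut the sequence $e_1\cdots e_m$ at each place where the end of $e_t$ differs from the start of $e_{t+1}$. The pieces are paths. If the $k$-th goes from $i_k$ to $j_k$ with label $h_k$, the product is
$$u_{i_1}h_1u_{j_1}^{-1}\cdot u_{i_2}h_2u_{j_2}^{-1}\cdots u_{i_r}h_ru_{j_r}^{-1}=1,\qquad j_k\ne i_{k+1}. \tag{2}$$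
Suppose that for no $k$ do we have both $i_k=j_k$ and $h_k=1$. Delete from (2) every $h_k$ that equals $1$. The remaining $h$'s cut the word into words in the $u$'s: an initial one, which contains $u_{i_1}$; a final one, which contains $u_{j_r}^{-1}$; and one between each two consecutive remaining $h$'s, which contains some $u_{j_k}^{-1}u_{i_{k+1}}$. (If no $h$ remains, there is just one word, the whole.) In each of these words the letters are alternately of the form $u$ and $u^{-1}$. Two neighboring letters are either $u_{j_k}^{-1}u_{i_{k+1}}$, with $j_k\ne i_{k+1}$, or $u_{i_k}u_{j_k}^{-1}$ with $h_k$ deleted, and then $i_k\ne j_k$ by our assumption. So each word is nonempty and freely reduced, hence a nontrivial element of $F$. The product is then an alternating product of nontrivial elements of $F$ and $H$, so it is not $1$, a contradiction. Hence some $k$ has $i_k=j_k$ and $h_k=1$, and the $k$-th piece is a nonempty closed path with label $1$. $\square$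

Note what we do not control: where the closed path starts, and how many times it goes around. We must design a graph in which *every* closed path with trivial label certifies a halting computation.

## A run of a machine as one equation in $A(P_4)$

**Machines.** Let $E\subseteq\mathbb N$ be c.e. By Shepherdson–Sturgis (J. ACM 1963) or Minsky (*Computation: Finite and Infinite Machines*, 1967), there is a deterministic register machine with registers $R_1,\dots,R_k$, a finite state set $Q$, a start state $q_0$ and one halting state $q_h$ (with no instruction), which, started with $R_1=n$ and all other registers $0$, halts iff $n\in E$. Every other state has one instruction, of the form "$R_i{+}{+}$; go to $q'$" or "if $R_i>0$ then $R_i{-}{-}$ and go to $q'$, else go to $q''$".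

**One number instead of $k$.** Choose distinct primes $p_1=2,p_2,\dots,p_k$ and encode the registers by $N=\prod_i p_i^{R_i}\ge1$. An increment of $R_i$ multiplies $N$ by $p_i$; the test $R_i>0$ asks whether $p_i\mid N$; a decrement divides by $p_i$. All this is described by a finite set $T$ of tuples $\theta=(q,s,r,t,r',q')$:

* for an increment of $R_i$ at $q$: $(q,1,0,p_i,0,q')$;
* for a test/decrement of $R_i$ at $q$: $(q,p_i,0,1,0,q')$, and $(q,p_i,r,p_i,r,q'')$ for $1\le r<p_i$.

Write $(q,N)\to(q',N')$ if for some $\theta=(q,s,r,t,r',q')\in T$ and some $j\ge0$ we have $N=sj+r$ and $N'=tj+r'$. The increment tuple gives $N=j\mapsto p_ij$. The first test tuple applies iff $p_i\mid N$ and gives $N=p_ij\mapsto j$. The others apply iff $p_i\nmid N$ and leave $N=p_ij+r$ unchanged. So on codes this is exactly the step relation of the machine, and since the initial code is $2^n$,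
$$n\in E\iff(q_0,2^n)\to^*(q_h,N)\text{ for some }N. \tag{3}$$
Note that $s,t\ge1$ in every tuple, and that no tuple has first component $q_h$.

A small machine will accompany us: at $q_0$, "if $R_1>0$ then $R_1{-}{-}$ and go to $q_1$, else go to $q_h$"; at $q_1$, "$R_1{+}{+}$; go to $q_1$". It halts iff $n=0$. Its tuples are
$$(q_0,2,0,1,0,q_1),\qquad(q_0,2,1,2,1,q_h),\qquad(q_1,1,0,2,0,q_1). \tag{4}$$

**Two kinds of positive words.** A single tuple can be checked by a loop: a graph can produce $(c^sb^t)^jc^rb^{r'}=c^{sj+r}b^{tj+r'}$ for all $j$ (recall $[b,c]=1$). The difficulty is to force the output of one step to be the input of the next. We do this by comparing two positive words, one of which has free choice of the numbers but ties each number to its copy, while the other knows the machine. In $A(P_4)$ define: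

* *$K$-words*:
$$\kappa=\Bigl(\prod_{i=1}^{\ell}a(bc)^{k_i}d\Bigr)b^{e}\qquad(\ell,k_i,e\ge0);$$
* *$L_n$-words*:
$$l=b^{2^n}\prod_{i=1}^{\ell}\bigl(ad\,(c^{s_i}b^{t_i})^{j_i}c^{r_i}b^{r'_i}\bigr)\qquad(\ell,j_i\ge0),$$
where $\theta_i=(q_{i-1},s_i,r_i,t_i,r'_i,q_i)\in T$ for $1\le i\le\ell$ is a chain of tuples that starts at $q_0$ and has $q_\ell=q_h$.

With $m_i=s_ij_i+r_i$ and $n_i=t_ij_i+r'_i$ we have $l=b^{2^n}\prod_{i=1}^\ell ad\,c^{m_i}b^{n_i}$ in $A(P_4)$, and $(q_{i-1},m_i)\to(q_i,n_i)$. In an $L_n$-word each single step is correct, but $n_i$ need not equal $m_{i+1}$. The equation $\kappa=l$ repairs this: $b$ can pass $a$ but not $d$, and $c$ can pass $d$ but not $a$.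

**Lemma 4.** Some $K$-word equals some $L_n$-word in $A(P_4)$ iff $n\in E$.

*Proof.* **Step 1: an equality yields a halting run.** Let $\kappa=l$, with $\ell$ factors in $\kappa$ and $\ell'$ factors in $l$. Killing two nonadjacent-complementary pairs of letters gives homomorphisms onto $F(a,d)$, $F(a,c)$ and $F(b,d)$, since none of these pairs is an edge of the path. Positive words that are equal in a free group are identical, because they are already reduced. So we read off:

* in $F(a,d)$: $(ad)^\ell=(ad)^{\ell'}$, so $\ell=\ell'$;
* in $F(a,c)$: $\prod_iac^{k_i}=\prod_iac^{m_i}$, so $k_i=m_i$ for all $i$;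
* in $F(b,d)$: $b^{k_1}d\,b^{k_2}d\cdots b^{k_\ell}d\,b^e=b^{2^n}d\,b^{n_1}d\,b^{n_2}\cdots d\,b^{n_\ell}$, so if $\ell\ge1$ then $k_1=2^n$, $k_{i+1}=n_i$ for $i<\ell$, and $e=n_\ell$.

If $\ell\ge1$, then $m_1=2^n$ and $m_{i+1}=n_i$, so the steps $(q_{i-1},m_i)\to(q_i,n_i)$ fit together to $(q_0,2^n)\to^*(q_h,n_\ell)$, and $n\in E$ by (3). If $\ell=0$, then $q_0=q_h$ and the machine halts at once, so again $n\in E$.

**Step 2: a halting run yields an equality.** By (3) let $(q_0,m_1)\to(q_1,m_2)\to\cdots\to(q_\ell,m_{\ell+1})$ with $m_1=2^n$ and $q_\ell=q_h$. The tuples and multipliers $j_i$ witnessing the steps give an $L_n$-word with $n_i=m_{i+1}$. Using in turn $[c,d]=1$, a regrouping, and $[a,b]=[b,c]=1$,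
$$b^{m_1}\prod_{i=1}^\ell ad\,c^{m_i}b^{m_{i+1}}=b^{m_1}\prod_{i=1}^\ell ac^{m_i}d\,b^{m_{i+1}}=\Bigl(\prod_{i=1}^\ell b^{m_i}ac^{m_i}d\Bigr)b^{m_{\ell+1}}=\Bigl(\prod_{i=1}^\ell a(bc)^{m_i}d\Bigr)b^{m_{\ell+1}},$$
which is a $K$-word. $\square$

For machine (4) and $n=0$ the run is $(q_0,1)\to(q_h,1)$, and the equality is $b\cdot ad\cdot cb=bacdb=a(bc)d\cdot b$.

## Closing the loop with a free letter

We now need a graph whose closed paths with trivial label are the equalities $\kappa=l$. The natural design reads $\kappa$ going out and $l^{-1}$ coming back, and then returns to the start by an edge labelled $1$. Let us see why this fails.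

Going around such a loop several times gives labels $\kappa_1l_1^{-1}\kappa_2l_2^{-1}\cdots$, and these factors can cancel each other although none is trivial. Take machine (4) and $n=1$, so $n\notin E$. The only chain of tuples from $q_0$ to $q_h$ is the single tuple $(q_0,2,1,2,1,q_h)$, so the $L_1$-words are $b^2ad\,(c^2b^2)^jcb$. Put
$$l_1=b^2ad\,cb,\quad\kappa_1=a(bc)d\,b,\qquad l_2=b^2ad\,c^3b^3,\quad\kappa_2=a(bc)^3d\,b^3 .$$
Then $\kappa_1=b\,acd\,b=b\,adc\,b=b^{-1}l_1$ and $\kappa_2=b^3ac^3d\,b^3=b^3adc^3b^3=b\,l_2$. So $\kappa_1l_1^{-1}=b^{-1}$ and $\kappa_2l_2^{-1}=b$. Two false computations, with errors $b^{-1}$ and $b$, combine to $\kappa_1l_1^{-1}\kappa_2l_2^{-1}=1$. The glued loop has a closed path with trivial label although the machine does not halt.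

The way past this is to put a new free letter $v$ between consecutive rounds, so that errors cannot meet. A single return edge labelled $v$ would make every label have positive $v$-exponent, so no closed path would ever be trivial. Hence we use *two* return edges, $v$ and $v^{-1}$: a correct round performed twice gives $1\cdot v\cdot1\cdot v^{-1}=1$, whereas incorrect rounds stay separated in the free product.

One more danger remains: closed paths inside the reading part that never complete a round. The remedy is that the outgoing half has positive labels and the returning half negative labels, and within each half there is no way for signs to mix.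

**The graph $\Gamma_n$**, labelled in $H=A(P_4)*\langle v\rangle$ with $\langle v\rangle$ infinite cyclic. The vertices are $\kappa_0,\kappa_1,\kappa_2$ (from here on, with these indices in $\Gamma_n$, names of vertices), the elements of $Q$, the elements of $T$, and $\omega$. The edges are:

* $\kappa_0\xrightarrow{a}\kappa_1$, $\ \kappa_1\xrightarrow{bc}\kappa_1$, $\ \kappa_1\xrightarrow{d}\kappa_0$, $\ \kappa_0\xrightarrow{1}\kappa_2$, $\ \kappa_2\xrightarrow{b}\kappa_2$, $\ \kappa_2\xrightarrow{1}q_h$;
* for each $\theta=(q,s,r,t,r',q')\in T$: $\ q'\xrightarrow{(c^rb^{r'})^{-1}}\theta$, $\ \theta\xrightarrow{(c^sb^t)^{-1}}\theta$, $\ \theta\xrightarrow{(ad)^{-1}}q$;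
* $q_0\xrightarrow{b^{-2^n}}\omega$;
* $\omega\xrightarrow{v}\kappa_0$ and $\omega\xrightarrow{v^{-1}}\kappa_0$.

**Lemma 5.** The labels of the paths from $\kappa_0$ to $\omega$ that meet $\omega$ only at their end are exactly the elements $\kappa l^{-1}$ with $\kappa$ a $K$-word and $l$ an $L_n$-word.

*Proof.* Such a path makes some number $\ell_1\ge0$ of rounds $\kappa_0\to\kappa_1\to\cdots\to\kappa_1\to\kappa_0$ with labels $a(bc)^{k_i}d$, moves to $\kappa_2$, takes the loop there $e$ times, and moves to $q_h$, because $\kappa_2\to q_h$ is the only way out of $\{\kappa_0,\kappa_1,\kappa_2\}$. The label so far is an arbitrary $K$-word. From $q_h$ it makes rounds $q'\to\theta\to\cdots\to\theta\to q$, each with label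
$$(c^rb^{r'})^{-1}(c^sb^t)^{-j}(ad)^{-1}=\bigl(ad\,(c^sb^t)^jc^rb^{r'}\bigr)^{-1},$$
each running one tuple backwards, until it is at $q_0$ and takes the edge to $\omega$, which is the only edge into $\omega$. List the tuples used as $\theta_\ell,\theta_{\ell-1},\dots,\theta_1$ in the order of the path. They form a chain from $q_0$ to $q_\ell=q_h$ when read from $\theta_1$ to $\theta_\ell$. With $\lambda_i=ad\,(c^{s_i}b^{t_i})^{j_i}c^{r_i}b^{r_i'}$ the label of this part is $\lambda_\ell^{-1}\cdots\lambda_1^{-1}b^{-2^n}=(b^{2^n}\lambda_1\cdots\lambda_\ell)^{-1}$, the inverse of an arbitrary $L_n$-word. The two parts can be chosen independently. $\square$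

**Lemma 6.** $\Gamma_n$ has a nonempty closed path with label $1$ iff $n\in E$.

*Proof.* **Step 1: if $n\in E$, such a path exists.** By Lemmas 4 and 5 there is a path $P$ from $\kappa_0$ to $\omega$ with label $\kappa l^{-1}=1$. Follow $P$, the edge $v$, then $P$ again, then the edge $v^{-1}$. The label is $vv^{-1}=1$.

For the converse let $C$ be a nonempty closed path with label $1$.

**Step 2: $C$ cannot avoid $\omega$.** Let $h:H\to\mathbb Z$ send $a,b,c,d\mapsto1$ and $v\mapsto0$; this respects the relations. Suppose $C$ avoids $\omega$. With $\omega$ removed, no edge leads from $Q\cup T$ to $\{\kappa_0,\kappa_1,\kappa_2\}$, and none from $\kappa_2$ to $\{\kappa_0,\kappa_1\}$. A closed path must return, so $C$ stays in $\{\kappa_0,\kappa_1\}$, in $\{\kappa_2\}$, or in $Q\cup T$. In the first case its labels are among $a,bc,d$, in the second they are all $b$; all have $h>0$, so $h(C)>0$. In the third case all edges have $h\le0$. Every edge out of $Q$ (with $\omega$ removed) goes to $T$, so $C$ visits $T$ and, being closed, contains an edge leaving some $\theta\in T$. That edge has $h=-(s+t)<0$ (the loop at $\theta$) or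 $h=-2$ (the edge to $q$). So $h(C)<0$. In every case the label is not $1$, a contradiction.

**Step 3: a closed path through $\omega$ contains a correct round.** Rotating a closed path conjugates its label, so triviality is unaffected and we may start $C$ just after an edge out of $\omega$. Then $C=P_1e_1P_2e_2\cdots P_me_m$ with $m\ge1$, where the $e_i$ are edges out of $\omega$, so they end at $\kappa_0$, and each $P_i$ goes from $\kappa_0$ to $\omega$, meeting $\omega$ only at its end. By Lemma 5 the label of $P_i$ is $h_i=\kappa^{(i)}(l^{(i)})^{-1}\in A(P_4)$ with $\kappa^{(i)}$ a $K$-word and $l^{(i)}$ an $L_n$-word, and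
$$h_1v^{\varepsilon_1}h_2v^{\varepsilon_2}\cdots h_mv^{\varepsilon_m}=1,\qquad\varepsilon_i=\pm1 .$$
If all $h_i\ne1$, the left side is an alternating product of nontrivial elements of $A(P_4)$ and $\langle v\rangle$, hence not $1$. So some $h_i=1$, that is $\kappa^{(i)}=l^{(i)}$, and $n\in E$ by Lemma 4. $\square$

## A bi-infinite path of commuting conjugates in $B_4$

By Lemmas 3 and 6, it remains to find $A(P_4)*\langle v\rangle*F(u_1,u_2,\dots)$ inside $B_4$. All of it comes from one family of conjugates of $\sigma_1$. Let $P_\infty$ be the bi-infinite path with vertices $v_i$ $(i\in\mathbb Z)$ and edges $v_iv_{i+1}$, and put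
$$\beta=\sigma_2\sigma_1\sigma_3^{-1}\sigma_2^{-1},\qquad\alpha_i=\beta^{-i}\sigma_1\beta^i\quad(i\in\mathbb Z).$$

**Lemma 7.** The assignment $v_i\mapsto\alpha_i$ defines an injective homomorphism $A(P_\infty)\to B_4$.

*Proof.* There are infinitely many relations to check and infinitely many elements to separate. The plan is to adjoin the shift $y$ of the path to $A(P_\infty)$; the resulting group has two generators and one relation, and turns out to be a free group extended by $\mathbb Z$. Such a group can be detected by automorphisms of $F_2$.

**Step 1: $\beta^{-1}\sigma_1\beta=\sigma_3$, so neighbors commute.** From $\sigma_3\sigma_2\sigma_3=\sigma_2\sigma_3\sigma_2$ we get $\sigma_2^{-1}\sigma_3\sigma_2=\sigma_3\sigma_2\sigma_3^{-1}$. Hence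
$$\beta\sigma_3\beta^{-1}=\sigma_2\sigma_1\sigma_3^{-1}(\sigma_2^{-1}\sigma_3\sigma_2)\sigma_3\sigma_1^{-1}\sigma_2^{-1}=\sigma_2\sigma_1\sigma_2\sigma_1^{-1}\sigma_2^{-1}=\sigma_1\sigma_2\sigma_1\sigma_1^{-1}\sigma_2^{-1}=\sigma_1 .$$
In particular $\alpha_1=\sigma_3$, which commutes with $\alpha_0=\sigma_1$.

**Step 2: the path together with its shift is free-by-cyclic.** Let $G=A(P_\infty)\rtimes\langle y\rangle$ with $y^{-1}v_iy=v_{i+1}$. Eliminating $v_i=y^{-i}v_0y^i$, all relations $[v_i,v_{i+1}]=1$ become conjugates of one, so
$$G=\langle v_0,y\mid[v_0,y^{-1}v_0y]=1\rangle .$$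
Add a generator $x$ with defining relation $x=v_0y^{-1}v_0^{-1}y$. This relation says $x^{-1}=y^{-1}v_0yv_0^{-1}$, that is $y^{-1}v_0y=x^{-1}v_0$, or equivalently $v_0yv_0^{-1}=yx^{-1}$. Given it, the old relation reads $[v_0,x^{-1}v_0]=1$, which says that $v_0$ commutes with $x$. Hence
$$G=\langle x,y,v_0\mid v_0xv_0^{-1}=x,\ v_0yv_0^{-1}=yx^{-1}\rangle .$$
The map $\varphi:x\mapsto x,\ y\mapsto yx^{-1}$ is an automorphism of $F(x,y)$, with inverse $x\mapsto x$, $y\mapsto yx$. So this is the presentation of $F(x,y)\rtimes_\varphi\langle v_0\rangle$, and every element of $G$ is uniquely $fv_0^k$ with $f\in F(x,y)$ and $k\in\mathbb Z$.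

**Step 3: a homomorphism $\Theta:G\to B_4$.** Put $v_0\mapsto\sigma_1$, $y\mapsto\beta$. The single relation of the two-generator presentation holds, since by Step 1 $[\sigma_1,\beta^{-1}\sigma_1\beta]=[\sigma_1,\sigma_3]=1$. Then $\Theta(v_i)=\beta^{-i}\sigma_1\beta^i=\alpha_i$ and $\Theta(x)=\sigma_1\beta^{-1}\sigma_1^{-1}\beta=\sigma_1\sigma_3^{-1}$. It remains to show that $\Theta$ is injective.

**Step 4: a homomorphism $\rho:B_4\to\mathrm{Aut}(F(p,q))$, to detect elements.** Compose maps from right to left, and let $\rho(\sigma_i)=S_i$, where
$$S_1:\ p\mapsto p,\ q\mapsto qp;\qquad S_2:\ p\mapsto pq^{-1},\ q\mapsto q;\qquad S_3:\ p\mapsto p,\ q\mapsto pq .$$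
Each is an automorphism. We check the three braid relations on $p$ and $q$.

* $S_1S_2S_1$: $p\mapsto S_1S_2(p)=S_1(pq^{-1})=pp^{-1}q^{-1}=q^{-1}$, and $q\mapsto S_1S_2(qp)=S_1(qpq^{-1})=qp\,p\,p^{-1}q^{-1}=qpq^{-1}$. On the other side, $S_2S_1S_2$: $p\mapsto S_2S_1(pq^{-1})=S_2(q^{-1})=q^{-1}$, and $q\mapsto S_2S_1(q)=S_2(qp)=qpq^{-1}$.
* $S_3S_2S_3$: $p\mapsto S_3S_2(p)=S_3(pq^{-1})=pq^{-1}p^{-1}$, and $q\mapsto S_3S_2(pq)=S_3(pq^{-1}q)=S_3(p)=p$. On the other side, $S_2S_3S_2$: $p\mapsto S_2S_3(pq^{-1})=S_2(pq^{-1}p^{-1})=pq^{-1}\,q^{-1}\,qp^{-1}=pq^{-1}p^{-1}$, and $q\mapsto S_2S_3(q)=S_2(pq)=p$.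
* $S_1S_3$ and $S_3S_1$ both fix $p$, and $S_1(pq)=pqp=S_3(qp)$.

**Step 5: $\rho\Theta$ is injective on $F(x,y)$.** Write $c_g(h)=ghg^{-1}$; then $c_gc_{g'}=c_{gg'}$ and $Sc_gS^{-1}=c_{S(g)}$ for an automorphism $S$. Since $S_3^{-1}$ fixes $p$ and sends $q\mapsto p^{-1}q$, the map $\rho\Theta(x)=S_1S_3^{-1}$ fixes $p$ and sends $q\mapsto S_1(p^{-1}q)=p^{-1}qp$. So $\rho\Theta(x)=c_{p^{-1}}$. As $\beta=\sigma_2(\sigma_1\sigma_3^{-1})\sigma_2^{-1}$,
$$\rho\Theta(y)=S_2c_{p^{-1}}S_2^{-1}=c_{S_2(p^{-1})}=c_{qp^{-1}} .$$
Therefore $\rho\Theta(f(x,y))=c_{f(p^{-1},qp^{-1})}$ for all $f\in F(x,y)$. The map $p\mapsto p^{-1}$, $q\mapsto qp^{-1}$ is its own inverse, so $\{p^{-1},qp^{-1}\}$ is a basis of $F(p,q)$. Since $F(p,q)$ has trivial center, $g\mapsto c_g$ is injective. So $\rho\Theta(f)=\mathrm{id}$ only for $f=1$.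

**Step 6: $\rho\Theta$ is injective on $G$.** Let $fv_0^k\in\ker\rho\Theta$. By Step 5, $c_wS_1^k=\mathrm{id}$ for some $w\in F(p,q)$. On the abelianization of $F(p,q)$, $c_w$ acts trivially and $S_1^k$ sends $q\mapsto q+kp$. So $k=0$, and then $f=1$ by Step 5.

Hence $\Theta$ is injective, and so is its restriction to $A(P_\infty)\le G$, which is $v_i\mapsto\alpha_i$. $\square$

In $P_\infty$ the vertices $v_0,v_1,v_2,v_3,v_5,v_7,v_9,\dots$ induce a $P_4$ and infinitely many isolated vertices. So, by Lemma 7 and the facts on induced subgraphs and disjoint unions, the braids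
$$a=\alpha_0,\quad b=\alpha_1,\quad c=\alpha_2,\quad d=\alpha_3,\quad v=\alpha_5,\quad u_j=\alpha_{5+2j}\ (j\ge1) \tag{5}$$
generate in $B_4$ a copy of $A(P_4)*\langle v\rangle*F(u_1,u_2,\dots)$, and all of them are explicit braid words.

## Undecidability in $B_4$

**Proof of Theorem A and Theorem B(1).** Let $E$ be $\Sigma^0_1$-complete, for instance the halting set, and fix a register machine for it as above. Number the vertices of $\Gamma_n$ by $1,\dots,w$; apart from the one label $b^{-2^n}$, the graph is the same for all $n$. Realize $H*F(u_1,\dots,u_w)$ inside $B_4$ by (5), and put $g_e=u_i\lambda(e)u_j^{-1}\in B_4$ for each edge $e:i\to j$. By Lemmas 7, 3 and 6,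
$$1\in\langle g_e:e\in E(\Gamma_n)\rangle\iff n\in E, \tag{6}$$
where $E(\Gamma_n)$ is the edge set. The words $g_e$ are computable from $n$. An algorithm for the identity problem of $B_4$ would decide $E$, which is undecidable. This proves Theorem A.

Only the edge $q_0\to\omega$ gives a generator that depends on $n$. Since $b=\alpha_1=\sigma_3$, it is
$$\delta^{(n)}=u_{q_0}\sigma_3^{-2^n}u_\omega^{-1},$$
where $u_{q_0},u_\omega$ are the letters attached to these vertices. Let $\delta_1,\dots,\delta_k$ be the other $g_e$. By (6) the set in B(1) equals $E$, so it is $\Sigma^0_1$-complete. $\square$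

**Proof of Theorem B(2).** We claim that $1\in\langle\delta_1,\dots,\delta_k\rangle$ iff some nonempty subset of $\{\delta_1,\dots,\delta_k\}$ generates, as a semigroup, a group. Let $\delta_{i_1}\cdots\delta_{i_m}=1$, and let $S$ be the subsemigroup generated by $\delta_{i_1},\dots,\delta_{i_m}$; it contains $1$. If $m=1$, then $\delta_{i_1}=1$ and $S=\{1\}$. If $m\ge2$, every cyclic rotation of the product is also $1$, so the inverse of $\delta_{i_j}$ is $\delta_{i_{j+1}}\cdots\delta_{i_m}\delta_{i_1}\cdots\delta_{i_{j-1}}\in S$. So all generators of $S$ have inverses in $S$, and $S$ is a group. Conversely, if a nonempty subset generates a group, the identity element of that group is an idempotent of $B_4$, hence $1$, and it lies in $\langle\delta_1,\dots,\delta_k\rangle$. By the claim, an algorithm for the group problem, applied to each of the finitely many nonempty subsets, would solve the identity problem, contradicting Theorem A. $\square$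

**Proof of Theorem B(3).** For $n\le3$ decidability is due to Potapov (2013). For $n\ge4$, $B_4$ embeds in $B_n$ via $\sigma_i\mapsto\sigma_i$ (Artin), so Theorem A and (1) apply. $\square$

## Groups that contain $A(P_4)$

In $B_4$ we had $A(P_\infty)$ and could take the free letters from far along the path. For Theorem B(4) we are given only $A(P_4)$, so the free letters must be found inside it.

**Lemma 8.** $A(P_4)$ contains a copy of $A(P_m)$ for every $m\ge1$.

*Proof.* **Step 1: doubling a path by passing to index 2.** Let $n\ge4$, let $P_n$ have vertices $1,\dots,n$ in order, write $z$ for the vertex $n$, and let $N$ be the kernel of the homomorphism $A(P_n)\to\mathbb Z/2$ sending $z\mapsto1$ and the other vertices to $0$. We present $N$ by the Reidemeister–Schreier method with transversal $\{1,z\}$. The generators are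
$$i\quad\text{and}\quad i'=z\,i\,z^{-1}\quad(1\le i<n),\qquad\hat z=z^2,$$
where $z$ read in the coset of $1$ gives the trivial generator, and $z$ read in the coset of $z$ gives $\hat z$. Each relator of $A(P_n)$ is rewritten twice, once from each coset. For $i+1<n$, the relator $[i,i+1]$ gives $[i,i+1]$ and $[i',(i+1)']$. The relator $z(n-1)z^{-1}(n-1)^{-1}$ gives $(n-1)'(n-1)^{-1}$ from the coset of $1$, and from the coset of $z$ it gives $\hat z(n-1)\hat z^{-1}\bigl((n-1)'\bigr)^{-1}$. So $(n-1)'=n-1$, and this generator commutes with $\hat z$.

After eliminating $(n-1)'$, the generators of $N$ are $1,\dots,n-1$, $1',\dots,(n-2)'$ and $\hat z$, and the relations say that certain pairs commute. So $N$ is the right-angled Artin group of the graph with edges $\{i,i+1\}$ for $1\le i\le n-2$, $\{i',(i+1)'\}$ for $1\le i\le n-3$, $\{n-1,(n-2)'\}$ and $\{n-1,\hat z\}$. In it the vertices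
$$1,\ 2,\ \dots,\ n-2,\ n-1,\ (n-2)',\ \dots,\ 2',\ 1'$$
form an induced path with $2n-3$ vertices. Hence $A(P_{2n-3})\le N\le A(P_n)$.

**Step 2: iteration.** Since $2n-3>n$ for $n\ge4$, starting from $n=4$ we get $4\to5\to7\to11\to\cdots$, growing without bound, so $A(P_4)$ contains $A(P_{m'})$ for arbitrarily large $m'$. As $P_m$ is an induced subgraph of $P_{m'}$ for $m\le m'$, the lemma follows. $\square$

**Proof of Theorem B(4).** **Step 1: the free letters.** By Lemma 8, $A(P_4)\ge A(P_{11})$. Number the vertices of $P_{11}$ by $0,\dots,10$. The vertices $0,1,2,3,5,7,9$ induce a $P_4$ and three isolated vertices, so $A(P_{11})\ge A(P_4)*F_2*\mathbb Z$. Since $F_2$ contains free groups of every finite rank, and subgroups of the factors generate their free product,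
$$A(P_4)\ \ge\ A(P_4)*\langle v\rangle*F(u_1,\dots,u_w)\quad\text{for every }w .$$

**Step 2: the reduction.** Let $J$ be a finitely generated group containing a copy of $A(P_4)$. Fix $E$ undecidable and c.e., a machine for it, and the number $w$ of vertices of $\Gamma_n$, which does not depend on $n$. By Step 1, $H*F(u_1,\dots,u_w)$ embeds in $J$. The embedding is fixed, so it is given by finite data: words over the generators of $J$ for $a,b,c,d,v,u_1,\dots,u_w$. Lemmas 3 and 6 give $1\in\langle g_e:e\in E(\Gamma_n)\rangle\iff n\in E$ in $J$, with $g_e$ computable from $n$. So $J$ has undecidable identity problem.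

**Step 3: the examples.** The group $F(x,y)\rtimes_\varphi\mathbb Z$ with $\varphi(x)=x$, $\varphi(y)=yx^{-1}$ is the group $G$ of Step 2 in the proof of Lemma 7. It contains $A(P_\infty)$, hence $A(P_4)$, and by Step 6 there it embeds in $\mathrm{Aut}(F(p,q))$, which is finitely generated. This settles the first two examples.

Let $J\le B_4$ have finite index; then $J$ is finitely generated. By the pigeonhole principle on cosets, each $\alpha_i$ has a positive power in $J$, so we can choose $m\ge1$ with $\alpha_i^m\in J$ for $0\le i\le3$. We claim that $\alpha_0^m,\dots,\alpha_3^m$ generate a copy of $A(P_4)$. View $A(P_4)$, generated by $\alpha_0,\dots,\alpha_3$, as a graph product of infinite cyclic groups. Every nontrivial element has a nonempty reduced expression $x_1^{e_1}\cdots x_r^{e_r}$, where the $x_i$ are vertices, $e_i\neq0$, and whenever $x_i=x_j$ with $i<j$, some $x_k$ with $i<k<j$ is different from $x_i$ and not adjacent to it. By the normal form theorem for graph products (E. R. Green, thesis, Leeds 1990), every nonempty reduced expression represents a nontrivial element. The endomorphism $x\mapsto x^m$ on the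 vertices turns $x_1^{e_1}\cdots x_r^{e_r}$ into $x_1^{me_1}\cdots x_r^{me_r}$, which is again reduced. So this endomorphism is injective, which is the claim. The pure braid group is an example of such a $J$, being the kernel of the map from $B_4$ to the symmetric group on four letters. $\square$

**Proof of Theorem B(5).** Suppose $\Lambda$ has no induced $P_4$ or $C_4$. Then, by Lohrey–Steinberg (*J. Algebra* 320 (2008) 728–755), $A(\Lambda)$ has decidable rational subset membership problem: given a rational subset, that is, the set of elements read along the paths of a finite labelled automaton from its initial to its final states, and a group element, one can decide membership. The question $1\in\langle\delta_1,\dots,\delta_k\rangle$ is membership of $1$ in the rational subset $\{\delta_1,\dots,\delta_k\}^+$, so it is decidable.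

If $\Lambda$ contains an induced $P_4$, then $A(P_4)\le A(\Lambda)$ and B(4) applies. If $\Lambda$ contains an induced $C_4$, then $F_2\times F_2=A(C_4)\le A(\Lambda)$. The identity problem of $F_2\times F_2$ is undecidable: it is the identity correspondence problem (Bell–Potapov, *Int. J. Found. Comput. Sci.* 21 (2010) 963–978). By (1), $A(\Lambda)$ has undecidable identity problem. $\square$
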